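# A scattered Eberlein–Grothendieck space that is not $\sigma$-discrete

Throughout, all spaces are Tychonoff.

## Sets with at most two points, taken apart in three steps

Let $D$ be an infinite discrete space and let $K=D\cup\{\infty\}$ be its one-point compactification. For a finite set $F\subset D$ the characteristic function $\chi_F$ is continuous on $K$: it vanishes at $\infty$ and on the neighborhood $K\setminus F$ of $\infty$. Put
$$X_2=\{\chi_F:\ F\subset D,\ |F|\le 2\},$$
with the topology of pointwise convergence on $K$. Since the functions take only the values $0$ and $1$, a basic neighborhood of $\chi_F$ consists of all $\chi_G\in X_2$ that agree with $\chi_F$ at finitely many prescribed points of $K$. In other words, finitely many points of $F$ must belong to $G$, and finitely many points outside $F$ must not.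

If $F=\{d,e\}$ has two points, then demanding agreement at $d$ and $e$ leaves only $F$, so $\chi_F$ is isolated. If $F=\{d\}$, every neighborhood of $\chi_F$ contains $\chi_{\{d,e\}}$ for all but finitely many $e$, so $\chi_F$ is not isolated. But once the two-point sets are removed, the condition "$d\in G$" isolates it. Finally, every neighborhood of $\chi_\emptyset$ contains $\chi_{\{d\}}$ for all but finitely many $d$, so $\chi_\emptyset$ becomes isolated only after the singletons have gone as well. So $X_2$ is taken apart in three steps, and each step removes a set of points that is discrete in its own topology.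

Keep one feature in mind: the neighborhood $\{\chi_G: F\subset G\}$ of $\chi_F$ contains, besides $\chi_F$, only larger sets, and larger sets come off earlier.

**Definition (scattered, rank, height).** A space $X$ is *scattered* if every non-empty subspace $S$ of $X$ has a point that is isolated in $S$. Put $X^{(0)}=X$, let $X^{(\alpha+1)}$ be the set of non-isolated points of the subspace $X^{(\alpha)}$, and take intersections at limit stages. If $X$ is scattered, these sets shrink to $\emptyset$. The *height* of $X$ is the least $\alpha$ with $X^{(\alpha)}=\emptyset$, and the *Cantor–Bendixson rank* $\mathrm{rk}(x)$ is the $\alpha$ with $x\in X^{(\alpha)}\setminus X^{(\alpha+1)}$. The sets $X^{(\alpha)}\setminus X^{(\alpha+1)}$ are the *levels* of $X$.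

**Definition ($\sigma$-discrete).** $X$ is *$\sigma$-discrete* if $X=\bigcup_{n\in\omega}D_n$ where each $D_n$ is a discrete subspace of $X$. The set $D_n$ need not be closed or open.

**Definition (Eberlein–Grothendieck).** For a space $K$, $C_p(K)$ is the space of continuous real-valued functions on $K$ with the topology of pointwise convergence, and $C_p(K,\{0,1\})$ is its subspace of $\{0,1\}$-valued functions. A space is *Eberlein–Grothendieck* if it is homeomorphic to a subspace of $C_p(K)$ for some compact $K$.

So $X_2$ is Eberlein–Grothendieck, scattered of height $3$, and a union of three discrete subspaces. All three properties pass to subspaces. We shall use two small facts about rank.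

* A point $x$ is isolated in $X^{(\mathrm{rk}(x))}=\{y:\mathrm{rk}(y)\ge\mathrm{rk}(x)\}$.
* If $x$ has a neighborhood $U$ in which every other point has rank $<\alpha$, then $\mathrm{rk}(x)\le\alpha$. Indeed, either $x\notin X^{(\alpha)}$ and $\mathrm{rk}(x)<\alpha$, or $U\cap X^{(\alpha)}=\{x\}$ and $\mathrm{rk}(x)=\alpha$.

What happened in $X_2$ is general: each level is discrete, being the set of isolated points of $X^{(\alpha)}$. Hence a scattered space of height $<\lambda^+$ is the union of at most $\lambda$ discrete subspaces, and in particular *every scattered space of countable height is $\sigma$-discrete*. Countable spaces are $\sigma$-discrete too, one point at a time. So the first height at which something can go wrong is $\omega_1$.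

It does go wrong there, already for the ordinal $\omega_1$ with its order topology. This space is scattered: if $S\ne\emptyset$, then $\min S$ is isolated in $S$ by the open set $[0,\min S]$. To see that it is not $\sigma$-discrete, recall that a set $S\subset\omega_1$ is *stationary* if it meets every closed unbounded subset of $\omega_1$, and that a union of countably many non-stationary sets is non-stationary. *Fodor's lemma* says that if $S$ is stationary and $h:S\to\omega_1$ satisfies $h(\xi)<\xi$ for all $\xi\in S$, then $h$ is constant on a stationary subset of $S$. Suppose $\omega_1=\bigcup_nD_n$ with each $D_n$ discrete. Some $D_n$ is stationary. For $\xi\in D_n$, $\xi>0$, choose $h(\xi)<\xi$ with $(h(\xi),\xi]\cap D_n=\{\xi\}$. By Fodor's lemma $h$ has a constant value $\delta$ on a stationary set. Take $\xi<\xi'$ in that set. Then $\xi\in(\delta,\xi']\cap D_n=\{\xi'\}$, a contradiction.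

So scattered spaces need not be $\sigma$-discrete. Is it enough to live in a $C_p(K)$ with $K$ compact, as $X_2$ does? This is the question of these notes, taken from "Descomposiciones y encajes en espacios de funciones": *must every Eberlein–Grothendieck scattered space be $\sigma$-discrete?* The obvious candidate to test is $\omega_1$. The next section shows that neither $\omega_1$ nor anything locally like it can serve as a counterexample. After that we build one.

**Theorem A.** There is a scattered subspace $X\subset C_p(\beta\Gamma,\{0,1\})$, where $\Gamma$ is a discrete space of size $2^\omega$, with $|X|=2^\omega$, of scattered height $\omega_1$, which is not $\sigma$-discrete.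

**Theorem B.** Let $X$ be Eberlein–Grothendieck and scattered, and suppose every point of $X$ has a neighborhood of cardinality $\le\lambda$, where $\lambda\ge\omega$. Then $X=\bigcup_{k\ge1}E_k$, where each $E_k$ is a topological sum of subspaces of size $\le\lambda$. In particular, locally countable Eberlein–Grothendieck scattered spaces are $\sigma$-discrete.

**Theorem C.** For every infinite cardinal $\lambda$ there is an Eberlein–Grothendieck scattered space of scattered height $\lambda^+$ which is not a union of $\lambda$ discrete subspaces.

So the answer is no, in ZFC. By the remark on levels, the heights in Theorems A and C are the least possible. The cardinality in Theorem A is consistently optimal: under CH it is $\omega_1$, and countable spaces are $\sigma$-discrete.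

## Norm separation and small neighborhoods

A subspace of $C_p(K)$ carries a second, finer topology, that of the supremum norm. A sensible attempt at a positive answer uses the norm to cut $X$ into countably many tame pieces. Here is how far that goes.

Let $X\subset C_p(K)$ be scattered. For $x\in X$ there is a pointwise open, hence norm open, neighborhood of $x$ containing no other $y\in X$ with $\mathrm{rk}(y)\ge\mathrm{rk}(x)$. So there is $r_x>0$ with
$$\|x-y\|\ge r_x\quad\text{for all } y\in X\setminus\{x\}\text{ with }\mathrm{rk}(y)\ge\mathrm{rk}(x). \tag{1}$$
Put $E_k=\{x\in X: r_x\ge 1/k\}$ for $k\ge 1$. Then $X=\bigcup_{k\ge1}E_k$. If $x\ne y$ are in $E_k$, apply (1) to the one of smaller (or equal) rank to get $\|x-y\|\ge1/k$. So $X$ is a countable union of norm-separated sets.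

But norm separation alone says nothing about the pointwise topology: *any* set of $\{0,1\}$-valued functions is $1$-separated, so for such an $X$ we may take $r_x=1$ for all $x$, and then $E_1=X$ and nothing has been gained. To continue one needs another hypothesis. Small neighborhoods are enough, through the Stone–Weierstrass theorem. Call $E$ *$\varepsilon$-separated* if $\|x-y\|\ge\varepsilon$ for distinct $x,y\in E$.

**Lemma 1.** Let $K$ be compact, $\lambda\ge\omega$, $\varepsilon>0$. Suppose that $E\subset C_p(K)$ is $\varepsilon$-separated and that each $x\in E$ has a neighborhood $V_x$, open in $E$, with $|V_x|\le\lambda$. Then $E$ is a disjoint union of open subspaces of size $\le\lambda$.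

*Proof.* The proof is by induction on $\mu=|E|$. If $\mu\le\lambda$, the space $E$ itself is the only piece. Let $\mu>\lambda$ and assume the lemma for sets of size $<\mu$. The hypotheses pass to subspaces $E'\subset E$, with $V_x\cap E'$ in place of $V_x$.

**Step 1: closing-off.** We single out subsets $Z\subset E$ that will turn out to be clopen, and check that there are many of them. Let $q$ be a polynomial with rational coefficients in finitely many variables, and $\bar z$ a finite tuple from $E$ of the matching length (possibly empty, when $q$ is a constant). At most one $x\in E$ satisfies $\|q(\bar z)-x\|<\varepsilon/2$, since two such points would be at distance $<\varepsilon$. If it exists, call it $e(q,\bar z)$. Say that $Z\subset E$ is *closed-off* if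

* $V_z\subset Z$ for every $z\in Z$, and
* $e(q,\bar z)\in Z$ whenever $\bar z$ is a finite tuple from $Z$ and $e(q,\bar z)$ exists.

Every $Z\subset E$ lies in a closed-off set of size $\le|Z|+\lambda$: add all $V_z$ and all $e(q,\bar z)$ with $z$, $\bar z$ from $Z$, which adds at most $|Z|\cdot\lambda+(|Z|+\omega)\cdot\omega\le|Z|+\lambda$ points. Repeat this $\omega$ times and take the union. The union of a non-empty chain of closed-off sets is closed-off, because a finite tuple from the union lies in one member of the chain.

**Step 2: a closed-off set $Z$ is clopen in $E$.** This is where compactness of $K$ is used. The set $Z$ is open since $V_z\subset Z$ for $z\in Z$. To see that it is closed, let $x\in E\setminus Z$. Let $\mathcal A$ be the norm-closed subalgebra of $C(K)$ generated by $Z$ and the constants.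

First, $x\notin\mathcal A$. Polynomials with real coefficients in elements of $Z$ are dense in $\mathcal A$ by definition. Those with rational coefficients are dense too, because the elements of $Z$ are bounded functions, so a small change of the coefficients changes the value of the polynomial little in norm. If $x\in\mathcal A$, there would be $q$ and $\bar z$ from $Z$ with $\|q(\bar z)-x\|<\varepsilon/2$, so $x=e(q,\bar z)\in Z$, a contradiction.

Next, there are $s,t\in K$ with $z(s)=z(t)$ for all $z\in Z$ but $x(s)\ne x(t)$. Let $\pi:K\to\mathbb R^{\mathcal A}$, $\pi(s)=(h(s))_{h\in\mathcal A}$, and let $L=\pi(K)$, a compact space. Each $h\in\mathcal A$ is $\hat h\circ\pi$ for the coordinate function $\hat h\in C(L)$, and $\|\hat h\|=\|h\|$ since $\pi$ maps onto $L$. So $\{\hat h:h\in\mathcal A\}$ is a norm-closed subalgebra of $C(L)$ that contains the constants and separates the points of $L$. By the Stone–Weierstrass theorem it is all of $C(L)$. If $x$ were constant on the fibers of $\pi$, then $x=\hat x\circ\pi$ for some $\hat x:L\to\mathbb R$, which is continuous because $\pi$, being a continuous map of a compact space onto a Hausdorff space, is a quotient map. Then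 $x\in\mathcal A$, a contradiction. So there are $s,t$ with $\pi(s)=\pi(t)$ and $x(s)\ne x(t)$, and $\pi(s)=\pi(t)$ gives $z(s)=z(t)$ for all $z\in Z\subset\mathcal A$.

Now $\{y\in E: y(s)\ne y(t)\}$ is an open neighborhood of $x$ in $E$ missing $Z$. So $Z$ is closed.

**Step 3: cutting $E$ into smaller clopen pieces.** This step sets up the induction. Enumerate $E=\{e_\alpha:\alpha<\mu\}$. Let $Z_0=\emptyset$. Given $Z_\alpha$, let $Z_{\alpha+1}$ be a closed-off set containing $Z_\alpha\cup\{e_\alpha\}$ of size $\le|Z_\alpha|+\lambda$. At limits take unions. By induction $|Z_\alpha|\le\lambda+|\alpha|<\mu$, each $Z_\alpha$ with $\alpha\ge1$ is closed-off, and $E=\bigcup_{\alpha<\mu}Z_\alpha$. All the $Z_\alpha$ are clopen ($Z_0=\emptyset$ trivially), so the sets $Z_{\alpha+1}\setminus Z_\alpha$ are clopen in $E$ and pairwise disjoint. They cover $E$, because the least $\beta$ with $x\in Z_\beta$ is neither $0$ nor a limit. Each has size $<\mu$, so by the inductive hypothesis it is a disjoint union of open subspaces of size $\le\lambda$, which are open in $E$ as well. Hence so is $E$. $\square$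

*Proof of Theorem B.* We may take $X\subset C_p(K)$. The sets $E_k$ defined after (1) are $1/k$-separated and cover $X$, and each point of $E_k$ has an open neighborhood in $E_k$ of size $\le\lambda$, namely the trace of an open neighborhood of that size in $X$. By Lemma 1, each $E_k$ is a disjoint union of relatively open subspaces of size $\le\lambda$, which means that it is their topological sum.

Let $\lambda=\omega$. Write $E_k=\bigsqcup_jC_j$ with $C_j$ non-empty, countable and open in $E_k$, and enumerate $C_j=\{c_{j,l}:l<\omega\}$, with repetitions if $C_j$ is finite. For fixed $k$ and $l$ the set $\{c_{j,l}:j\}$ is discrete, since $C_j$ meets it only in $c_{j,l}$. There are countably many pairs $(k,l)$, so $X$ is $\sigma$-discrete. $\blacksquare$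

Theorem B disposes of $\omega_1$. Every $\alpha<\omega_1$ has the countable neighborhood $[0,\alpha]$, and $\omega_1$ is scattered but not $\sigma$-discrete, so $\omega_1$ is not Eberlein–Grothendieck.

Small neighborhoods were used in Step 2, to make $Z$ *open*. Without them this fails already in $X_2$ with $D$ uncountable: a countable $Z\ni\chi_\emptyset$ is never open, since every neighborhood of $\chi_\emptyset$ is uncountable. So a counterexample must have points without small neighborhoods, and this must persist through countable partitions. We now build a space where this is so at every non-isolated point.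

## Countable sets tested by ultrafilters

The plan is to do what $X_2$ does, with sets of size up to $\lambda$ instead of two-point sets, and with a rank function running through $\lambda^+$. Characteristic functions of infinite sets must be continuous on a compact space, and the natural space for this is $\beta\Gamma$.

Recall that for a discrete space $\Gamma$, $\beta\Gamma$ is the set of ultrafilters on $\Gamma$ with the base $\{p:A\in p\}$, $A\subset\Gamma$. These sets are clopen and $\beta\Gamma$ is compact Hausdorff. We use the following facts about an ultrafilter $p$: supersets of members are members; two members intersect; and if a *finite* union $A_1\cup\dots\cup A_n$ is in $p$, then some $A_i\in p$. The last fact fails for infinite unions: a non-principal $p$ contains $\Gamma=\bigcup_{\gamma}\{\gamma\}$ and no singleton.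

For $A\subset\Gamma$ let $x_A\in C(\beta\Gamma,\{0,1\})$ be the characteristic function of $\{p:A\in p\}$. Two examples with $\Gamma=\omega$: the functions $x_{\{n\}}$ converge pointwise to $x_\emptyset$, because a principal ultrafilter at $m$ contains $\{n\}$ only for $n=m$, and a non-principal one never does. But $x_{\{0,\dots,n\}}$ does not converge to $x_\omega$, although it does so at every principal ultrafilter: a non-principal $p$ contains $\omega$ and no finite set. Non-principal ultrafilters are what makes the topology on infinite sets delicate.

**The construction.** Let $\lambda$ be an infinite cardinal and $\kappa\ge\lambda^+$ a cardinal with $\kappa^\lambda=\kappa$. For Theorem A we take $\lambda=\omega$, $\kappa=2^\omega$, and for Theorem C we take $\kappa=2^{\lambda^+}$; in the latter case $\kappa^\lambda=2^{\lambda^+\cdot\lambda}=\kappa$. Let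
$$\Gamma=\lambda^+\times\kappa,\qquad R(\rho,\xi)=\rho .$$
For each $\rho<\lambda^+$ the set $\{g\subset(\rho,\lambda^+)\times\kappa:|g|\le\lambda\}$ has size $\kappa^\lambda=\kappa$. Fix a surjection $\varphi_\rho$ from $\kappa$ onto it, all of whose fibers have size $\kappa$ (compose a bijection of $\kappa$ onto $\{g\}\times\kappa$-pairs $(g,\eta)$ with the projection to $g$). For $b=(\rho,\xi)\in\Gamma$ put
$$A_b=\{b\}\cup\varphi_\rho(\xi).$$
Then $|A_b|\le\lambda$, and
$$c\in A_b,\ c\ne b\ \Longrightarrow\ R(c)>R(b). \tag{2}$$
So every set of at most $\lambda$ points lying strictly above height $\rho$ is $A_b\setminus\{b\}$ for $\kappa$ many $b$ at height $\rho$. Write $x_b$ for $x_{A_b}$, and let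
$$X=\{x_b:b\in\Gamma\}\subset C_p(\beta\Gamma,\{0,1\}).$$
$X$ is Eberlein–Grothendieck. As the functions are $\{0,1\}$-valued, the basic neighborhoods of $x_b$ in $X$ are
$$\{x_a:\ \forall p\in P\ (A_a\in p\Leftrightarrow A_b\in p)\},\qquad P\subset\beta\Gamma\text{ finite}. \tag{3}$$

**Lemma 2.** The map $b\mapsto x_b$ is injective, so $|X|=\kappa$. The space $X$ is scattered of height $\le\lambda^+$.

*Proof.* If $x_a=x_b$, evaluating at principal ultrafilters gives $A_a=A_b$. If $a\ne b$, then $a\in A_b$ and $b\in A_a$, and (2) gives $R(a)>R(b)>R(a)$, a contradiction.

For $b\in\Gamma$ the set $U_b=\{x_a:b\in A_a\}$ is open in $X$ (use the principal ultrafilter at $b$) and contains $x_b$. If $x_a\in U_b$ and $a\ne b$, then (2) gives $R(a)<R(b)$. Given $\emptyset\ne S\subset X$, choose $x_b\in S$ with $R(b)$ minimal. Then $U_b\cap S=\{x_b\}$, so $X$ is scattered. By induction on $R(b)$ we get $\mathrm{rk}(x_b)\le R(b)$: every other point $x_a$ of $U_b$ has $\mathrm{rk}(x_a)\le R(a)<R(b)$, and the second fact about rank applies. Hence all ranks are $<\lambda^+$. $\square$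

*Remark: large neighborhoods.* Let $\rho<R(b)$. By (2), $A_b\subset(\rho,\lambda^+)\times\kappa$, so there are $\kappa$ many $a=(\rho,\zeta)$ with $\varphi_\rho(\zeta)=A_b$, that is, $A_a=\{a\}\cup A_b$. Given a finite $P\subset\beta\Gamma$, all but finitely many of these $a$ satisfy $\{a\}\notin p$ for all $p\in P$, and then $A_a\in p\Leftrightarrow A_b\in p$ for $p\in P$. So every neighborhood of $x_b$ contains $\kappa$ many points $x_a$ with $R(a)=\rho$. It follows by induction that $\mathrm{rk}(x_b)=R(b)$, and the points without small neighborhoods are exactly those with $R(b)>0$.

## Sitting above one candidate of every color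

Now let $\lambda=\omega$ and $\kappa=2^\omega$, so that $\Gamma=\omega_1\times2^\omega$ and all $A_b$ are countable.

*Proof of Theorem A.* By Lemma 2, $|X|=2^\omega$ and $X$ is scattered of height $\le\omega_1$. Once we know that $X$ is not $\sigma$-discrete, the height is exactly $\omega_1$, since spaces of countable height are $\sigma$-discrete.

Suppose $X$ is $\sigma$-discrete. Assigning to each point one discrete piece containing it, we get a coloring $c:\Gamma\to\omega$ such that each $\{x_b:c(b)=n\}$ is discrete. By (3), for each $b\in\Gamma$ there is a finite $P(b)\subset\beta\Gamma$ with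
$$c(a)=c(b)\ \text{ and }\ \forall p\in P(b)\,(A_a\in p\Leftrightarrow A_b\in p)\ \Longrightarrow\ a=b. \tag{4}$$
We want to contradict (4) with $a\neq b$. The color of $a$ cannot be predicted, so we let $A_a$ contain a set $A_{i_m}$ with $c(i_m)=m$ *for every relevant color $m$ at once*:
$$A_a=\{a\}\cup\bigcup_mA_{i_m}.$$
Whatever the color $m=c(a)$ is, we compare $a$ with $i_m$. If $p\in P(i_m)$ and $A_{i_m}\in p$, then $A_a\in p$ for free. The danger is an ultrafilter $p\in P(i_m)$ with $A_{i_m}\notin p$ that contains $A_a$ because of the other candidates $A_{i_k}$.

Ultrafilters containing no countable set are harmless, as they contain no $A_b$ at all. For the others we fix a countable set where they live: for each $p\in P(b)$ that contains a countable set, choose a countable $C_p\in p$, and let $N_b$ be the union of these $C_p$. It is countable, since $P(b)$ is finite.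

The first idea is to choose the $i_m$ one after the other so that $A_{i_k}\cap N_{i_m}=\emptyset$ for all $k\ne m$. A later candidate can be made to avoid the countable sets $N$ of the earlier ones. But when $i_m$ is chosen late, we have no control over $N_{i_m}$: it is countable, only countably many candidates were chosen before, and nothing prevents $N_{i_m}$ from meeting every one of them. Here the idea stops working.

What saves us is to count ultrafilters instead of points. The set $P(i_m)$ is *finite*, and an ultrafilter contains at most one set from a pairwise disjoint family. So although $N_{i_m}$ may meet all earlier candidates, only finitely many of them *belong to* some $p\in P(i_m)$, and Fodor's lemma can stabilize these finitely many. For later candidates we use disjointness from $N_{i_m}$, which handles infinitely many of them at once. For earlier ones we use only $A_{i_k}\notin p$, one $k$ at a time, and this is enough because only finitely many $k\in\omega$ lie below $m$.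

**Step 1: good colors.** This step finds the set $G$ of colors for which candidates are plentiful, and arranges that $c(a)\in G$ whenever $A_a$ avoids a certain countable set. For $n<\omega$ and $\rho<\omega_1$ let $C(n,\rho)=\{b:c(b)=n,\ R(b)>\rho\}$. Call $n$ *$\rho$-large* if there are $\omega_1$ many $b\in C(n,\rho)$ with pairwise disjoint $A_b$. Let $G$ be the set of those $n$ that are $\rho$-large for all $\rho<\omega_1$.

For $n\notin G$ pick $\rho_n<\omega_1$ such that $n$ is not $\rho_n$-large, and let $\rho^*<\omega_1$ be an upper bound of these countably many $\rho_n$. Since $C(n,\rho^*)\subset C(n,\rho_n)$, no $n\notin G$ is $\rho^*$-large. So for $n\notin G$ a maximal subset of $C(n,\rho^*)$ with pairwise disjoint $A_b$'s is countable (one exists by Zorn's lemma). Let $B_n$ be the union of the corresponding $A_b$. It is countable and, by maximality, meets $A_b$ for every $b\in C(n,\rho^*)$. Let $B=\bigcup_{n\notin G}B_n$, a countable set. If $R(b)>\rho^*$ and $n=c(b)\notin G$, then $b\in C(n,\rho^*)$, so $A_b$ meets $B$. In other words,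
$$R(b)>\rho^*,\ A_b\cap B=\emptyset\ \Longrightarrow\ c(b)\in G. \tag{5}$$
Put $\rho=\rho^*+1$.

**Step 2: a long sequence of candidates.** This step produces $\omega_1$ many rows of candidates, one candidate of each good color per row, so that every row avoids what came before. By recursion on $\xi<\omega_1$ choose, for all $m\in G$, points $b^\xi_m\in C(m,\rho)$ such that $A_{b^\xi_m}$ is disjoint from
$$B\cup\bigcup_{\eta<\xi}\ \bigcup_{k\in G}\bigl(A_{b^\eta_k}\cup N_{b^\eta_k}\bigr).$$
This set is countable. The choice is possible because $m$ is $\rho$-large: there are $\omega_1$ many $b\in C(m,\rho)$ with pairwise disjoint $A_b$, and only countably many of these $A_b$ meet a given countable set. Let $H^\xi=\bigcup_{m\in G}A_{b^\xi_m}$. Then, for $\eta<\xi$,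
$$H^\eta\cap H^\xi=\emptyset,\qquad H^\xi\cap N_{b^\eta_m}=\emptyset\ (m\in G),\qquad H^\xi\cap B=\emptyset, \tag{6}$$
and the last equality holds for all $\xi$. Within one row no disjointness is required.

**Step 3: stabilizing the earlier rows.** This step picks from the rows one candidate $i_m$ for each $m\in G$, so that no ultrafilter in $P(i_m)$ contains an earlier selected row. For $m\in G$ let
$$f_m(\xi)=\{\eta<\xi:\ H^\eta\in p\text{ for some }p\in P(b^\xi_m)\}.$$
The $H^\eta$ are pairwise disjoint, so each ultrafilter contains at most one of them. Hence $f_m(\xi)$ is a *finite* subset of $\xi$. For $\xi>0$ the map $\xi\mapsto\max f_m(\xi)$ (read as $0$ if $f_m(\xi)=\emptyset$) takes values below $\xi$, so by Fodor's lemma it is constant, say with value $\delta$, on a stationary set. There $f_m(\xi)$ is one of the countably many finite subsets of $\delta+1$. Since a stationary set is not a union of countably many non-stationary ones, there are a stationary $S_m\subset\omega_1$ and a finite $F_m$ with $f_m(\xi)=F_m$ for all $\xi\in S_m$.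

Let $\theta<\omega_1$ be an upper bound of the countable set $\bigcup_{m\in G}F_m$. As stationary sets are unbounded, we can choose, by recursion on $m\in G$, ordinals $\xi_m\in S_m$ with $\xi_m>\theta$ and $\xi_k<\xi_m$ whenever $k<m$ in $G$. Put $i_m=b^{\xi_m}_m$. If $k<m$ in $G$, then $\xi_k<\xi_m$, and $\xi_k>\theta$ gives $\xi_k\notin F_m=f_m(\xi_m)$. So $H^{\xi_k}\notin p$ for all $p\in P(i_m)$, and since $A_{i_k}\subset H^{\xi_k}$,
$$k<m\text{ in }G\ \Longrightarrow\ A_{i_k}\notin p\ \text{ for all }p\in P(i_m). \tag{7}$$

**Step 4: the point $a$.** This step realizes the union of all selected candidates as $A_a\setminus\{a\}$ and reads off the color of $a$. Let $g=\bigcup_{m\in G}A_{i_m}$, a countable set. Since $R(i_m)>\rho$, (2) gives $g\subset(\rho,\omega_1)\times\kappa$. So $g$ is in the range of $\varphi_\rho$, and $\varphi_\rho^{-1}(g)$ is uncountable. Hence there is $\zeta$ with $\varphi_\rho(\zeta)=g$ such that $a=(\rho,\zeta)$ is not in the countable set $B\cup\bigcup_{m\in G}N_{i_m}$. Then $A_a=\{a\}\cup g$. By (6), $g\cap B=\emptyset$, and $a\notin B$, so $A_a\cap B=\emptyset$. Since $R(a)=\rho>\rho^*$, (5) gives $m:=c(a)\in G$. (If $G$ were empty we would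 have $g=\emptyset$, and the same argument would give $c(a)\in G=\emptyset$, already a contradiction. So the case $G=\emptyset$ is covered.)

**Step 5: $A_a\in p\Leftrightarrow A_{i_m}\in p$ for every $p\in P(i_m)$.** This step shows that $x_a$ lies in the neighborhood of $x_{i_m}$ that should contain no other point of color $m$. If $A_{i_m}\in p$, then its superset $A_a$ is in $p$. Suppose $A_{i_m}\notin p$. If $p$ contains no countable set, then $A_a\notin p$ because $A_a$ is countable. Otherwise there is the chosen set $C_p\in p$ with $C_p\subset N_{i_m}$. Write
$$A_a=\{a\}\ \cup\ A_{i_m}\ \cup\bigcup_{k\in G,\,k<m}A_{i_k}\ \cup\bigcup_{k\in G,\,k>m}A_{i_k}.$$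
None of these four parts is in $p$:

* $\{a\}\notin p$, because $a\notin N_{i_m}$, so $\{a\}$ is disjoint from $C_p\in p$;
* $A_{i_m}\notin p$ by assumption;
* the third part is a union of *finitely many* sets, none in $p$ by (7);
* the fourth part is disjoint from $N_{i_m}\supset C_p$: for $k>m$ we have $\xi_k>\xi_m$, and $A_{i_k}\subset H^{\xi_k}$ is disjoint from $N_{i_m}=N_{b_m^{\xi_m}}$ by (6).

A finite union of sets not in $p$ is not in $p$, so $A_a\notin p$.

**Step 6: the contradiction.** We have $c(a)=m=c(i_m)$, so Step 5 and (4) give $a=i_m$. But $R(i_m)>\rho=R(a)$. So $X$ is not $\sigma$-discrete. $\blacksquare$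

**Corollary.** The space $X$ of Theorem A is not a countable union of locally countable subspaces.

*Proof.* Each such subspace would be Eberlein–Grothendieck and scattered, hence $\sigma$-discrete by Theorem B. Then $X$ would be $\sigma$-discrete. $\blacksquare$

## Free sets and uncountably many colors

For Theorem C we need to defeat colorings with $\lambda$ colors. The third part of $A_a$ in Step 5 is now the obstacle: if $\lambda>\omega$ there may be infinitely many colors below $m$, and an infinite union of sets not in $p$ can be in $p$. So this time we do want the original wish, $A_{i_k}\cap N_{i_m}=\emptyset$ for all $k\ne m$, and we make room for it by using $\lambda^{++}$ rows of candidates.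

Call a set $S$ *free* for a set mapping $f$ if $\eta\notin f(\xi)$ for all $\xi,\eta\in S$. For example, for the map $f(\xi)=\xi$ on $\lambda^+$, whose values have size $\le\lambda$, no free set has two elements, since $\eta<\xi$ means $\eta\in f(\xi)$. This is exactly the bad situation met in the last section, with each $N$ meeting all the earlier rows. One cardinal higher it cannot happen.

**Lemma 3 (a case of Hajnal's set mapping theorem).** If $f:\lambda^{++}\to[\lambda^{++}]^{\le\lambda}$ and $\xi\notin f(\xi)$ for all $\xi$, there is a free set $S\subset\lambda^{++}$ with $|S|=\lambda^{++}$.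

*Proof.* Suppose all free sets have size $\le\lambda^+$. For $\alpha<\lambda^+$ let recursively $S_\alpha$ be a maximal free subset of $\lambda^{++}\setminus\bigcup_{\beta<\alpha}S_\beta$; it exists by Zorn's lemma, freeness being a condition on pairs. Let $S=\bigcup_{\alpha<\lambda^+}S_\alpha$, so $|S|\le\lambda^+$. The set $S\cup\bigcup_{s\in S}f(s)$ has size $\le\lambda^+$, so we can pick $\zeta\in\lambda^{++}$ outside it.

Fix $\alpha<\lambda^+$. Since $\zeta\notin S$, the set $S_\alpha\cup\{\zeta\}$ is contained in $\lambda^{++}\setminus\bigcup_{\beta<\alpha}S_\beta$ and properly contains $S_\alpha$. By maximality it is not free: $\eta\in f(\xi)$ for some $\xi,\eta$ in it. They are not both in $S_\alpha$, which is free. They are not both $\zeta$, since $\zeta\notin f(\zeta)$. And $\xi\in S_\alpha$, $\eta=\zeta$ is excluded by the choice of $\zeta$. So $\xi=\zeta$ and $\eta\in S_\alpha$, that is, $f(\zeta)\cap S_\alpha\ne\emptyset$. The $\lambda^+$ many sets $S_\alpha$ are pairwise disjoint, so $|f(\zeta)|\ge\lambda^+$, a contradiction. $\square$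

*Proof of Theorem C.* Let $\lambda\ge\omega$ and $\kappa=2^{\lambda^+}$. We show that the space $X$ of the construction is as required. Recall that $\kappa^\lambda=\kappa$, and note $\kappa\ge\lambda^{++}$. By Lemma 2, $X$ is scattered of height $\le\lambda^+$, and a smaller height would give a decomposition into at most $\lambda$ discrete levels. So it suffices to refute the existence of a coloring $c:\Gamma\to\lambda$ with all $\{x_b:c(b)=n\}$, $n<\lambda$, discrete. Suppose $c$ is such a coloring, and choose finite sets $P(b)$ such that (4) holds.

**Step 1: replacing ultrafilters by small sets.** This step turns (4) into a statement about sets of size $\le\lambda$ only. For each $p\in P(b)$ with $A_b\notin p$ such that $p$ contains a set of size $\le\lambda$, choose $C_p\in p$ with $|C_p|\le\lambda$ and $C_p\cap A_b=\emptyset$. This is possible: if $C\in p$ has size $\le\lambda$, then $C\setminus A_b\in p$, as $A_b\notin p$. Let $N_b$ be the union of these $C_p$ (chosen for this $b$). Then $|N_b|\le\lambda$, $N_b\cap A_b=\emptyset$, and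
$$A_b\subset A_a,\quad A_a\cap N_b=\emptyset,\quad c(a)=c(b)\ \Longrightarrow\ a=b. \tag{8}$$
To see this, let $p\in P(b)$. If $A_b\in p$, then $A_a\in p$. If $A_b\notin p$, then either $p$ contains no set of size $\le\lambda$, so $A_a\notin p$; or $C_p\in p$ is disjoint from $A_a$, so $A_a\notin p$. Now apply (4).

**Step 2: good colors.** As in Theorem A, this step finds colors with plentiful candidates; the threshold is now $\lambda^{++}$. For $n<\lambda$, $\rho<\lambda^+$ let $C(n,\rho)=\{b:c(b)=n,\ R(b)>\rho\}$. Call $n$ *$\rho$-large* if there are $\lambda^{++}$ many $b\in C(n,\rho)$ with pairwise disjoint $A_b$, and let $G$ be the set of $n<\lambda$ that are $\rho$-large for all $\rho<\lambda^+$. For $n\notin G$ pick $\rho_n<\lambda^+$ such that $n$ is not $\rho_n$-large. These are at most $\lambda$ many ordinals, so they have an upper bound $\rho^*<\lambda^+$, and no $n\notin G$ is $\rho^*$-large because $C(n,\rho^*)\subset C(n,\rho_n)$. For $n\notin G$ a maximal subset of $C(n,\rho^*)$ with pairwise disjoint $A_b$'s has size $\le\lambda^+$. The union $B_n$ of the corresponding $A_b$ has size $\le\lambda^+$ and meets $A_b$ for every $b\in C(n,\rho^*)$. Put $B=\bigcup_{n\notin G}B_n$.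 Then $|B|\le\lambda^+$ and
$$R(b)>\rho^*,\ A_b\cap B=\emptyset\ \Longrightarrow\ c(b)\in G. \tag{9}$$
Put $\rho=\rho^*+1$.

**Step 3: candidates without interference.** This step selects $i_m\in C(m,\rho)$ for $m\in G$ so that no $A_{i_k}$ meets any $N_{i_m}$. By recursion on $\xi<\lambda^{++}$ choose, for all $m\in G$, points $b^\xi_m\in C(m,\rho)$ with $A_{b^\xi_m}$ disjoint from $B\cup\bigcup_{\eta<\xi}H^\eta$, where $H^\eta=\bigcup_{m\in G}A_{b^\eta_m}$. The set to be avoided has size $\le\lambda^+$, so it meets at most $\lambda^+$ members of a pairwise disjoint family. As $m$ is $\rho$-large, the choice is possible. The sets $H^\xi$ are pairwise disjoint and disjoint from $B$. Put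
$$N^\xi=\bigcup_{m\in G}N_{b^\xi_m},\qquad f(\xi)=\{\eta\ne\xi:\ H^\eta\cap N^\xi\ne\emptyset\}.$$
Since $|N^\xi|\le\lambda$ and the $H^\eta$ are disjoint, $|f(\xi)|\le\lambda$, and $\xi\notin f(\xi)$. By Lemma 3 there is a free set of size $\lambda^{++}$. Choose in it distinct $\xi_m$ ($m\in G$), and let $i_m=b^{\xi_m}_m$. Then
$$A_{i_k}\cap N_{i_m}=\emptyset\quad\text{for all }k,m\in G. \tag{10}$$
For $k=m$ this is $A_b\cap N_b=\emptyset$ from Step 1. For $k\ne m$ we have $A_{i_k}\subset H^{\xi_k}$, $N_{i_m}\subset N^{\xi_m}$, $\xi_k\ne\xi_m$ and, by freeness, $\xi_k\notin f(\xi_m)$, so $H^{\xi_k}\cap N^{\xi_m}=\emptyset$.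

**Step 4: the point $a$ and the contradiction.** As before, we place one point below all candidates. Let $g=\bigcup_{m\in G}A_{i_m}$. Then $|g|\le\lambda$ and, by (2) and $R(i_m)>\rho$, $g\subset(\rho,\lambda^+)\times\kappa$. Since $|\varphi_\rho^{-1}(g)|=\kappa\ge\lambda^{++}$ and $B\cup\bigcup_{m\in G}N_{i_m}$ has size $\le\lambda^+$, there is $a=(\rho,\zeta)$ outside the latter set with $\varphi_\rho(\zeta)=g$, so $A_a=\{a\}\cup g$. Now $a\notin B$ and $g\cap B=\emptyset$ by Step 3, so $A_a\cap B=\emptyset$. As $R(a)=\rho>\rho^*$, (9) gives $m:=c(a)\in G$ (again a contradiction at once if $G=\emptyset$). Also $A_{i_m}\subset A_a$, and $A_a\cap N_{i_m}=\emptyset$ by (10) and the choice of $a$, and $c(i_m)=m=c(a)$. By (8), $a=i_m$, contradicting $R(i_m)>\rho=R(a)$. $\blacksquare$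

For $\lambda=\omega$ this second argument gives a space that is not $\sigma$-discrete, but of cardinality $2^{\omega_1}$, because it needs fibers and disjoint families of size at least $\omega_2$. Under CH, the set $\Gamma=\omega_1\times2^\omega$ of Theorem A has only $\omega_1$ points and there is no room for Lemma 3. This is why the proof of Theorem A works with $\omega_1$ rows, finite sets $f_m(\xi)$ and Fodor's lemma.
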